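# Matching the eigenvalues of two unitary matrices in Schatten norms

## The Frobenius norm: averaging over permutations

Take two $n\times n$ unitary matrices $A$ and $B$ with eigenvalues $\alpha_1,\dots,\alpha_n$ and $\beta_1,\dots,\beta_n$ on the unit circle. If $A-B$ is small, we expect to be able to pair the eigenvalues so that all the differences $\alpha_i-\beta_{\sigma(i)}$ are small as well. The question is whether the list of differences, for a good pairing $\sigma$, can be measured by the same norm as $A-B$ with no loss at all.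

The norms are the following. For an $n\times n$ complex matrix $M$ with singular values $s_1(M),\dots,s_n(M)$, the **Schatten $p$-norm** is
$$\|M\|_p=\Big(\sum_{j=1}^n s_j(M)^p\Big)^{1/p}\quad(1\le p<\infty),\qquad \|M\|_\infty=\max_j s_j(M).$$
So $\|\cdot\|_\infty$ is the spectral norm and $\|\cdot\|_2$ is the Frobenius norm. For a diagonal matrix the singular values are the moduli of the entries. A norm is **unitarily invariant** if $\|UMV\|=\|M\|$ for all unitary $U,V$; Schatten norms are, because multiplication by unitaries does not change singular values.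

Inner products are linear in the second variable. We start with $p=2$, where a short averaging argument answers the question.

**Proposition 1 (Frobenius case).** If $A,B$ are $n\times n$ unitary with eigenvalues $\alpha_i,\beta_i$, there is a permutation $\sigma$ with $\|\operatorname{diag}(\alpha_i-\beta_{\sigma(i)})\|_2\le\|A-B\|_2$.

*Proof.* Let $a_i$ and $b_j$ be orthonormal eigenbases, $Aa_i=\alpha_ia_i$ and $Bb_j=\beta_jb_j$. Since $A$ is normal, $A^*a_i=\overline{\alpha_i}\,a_i$, so $\langle a_i,Ab_j\rangle=\alpha_i\langle a_i,b_j\rangle$, and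
$$\langle a_i,(A-B)b_j\rangle=(\alpha_i-\beta_j)\langle a_i,b_j\rangle .$$
The squared Frobenius norm is the sum of squared moduli of entries with respect to any two orthonormal bases, so with $d_{ij}=|\langle a_i,b_j\rangle|^2$,
$$\|A-B\|_2^2=\sum_{i,j}d_{ij}|\alpha_i-\beta_j|^2. \tag{1}$$
The matrix $(d_{ij})$ is doubly stochastic: nonnegative entries, all row and column sums $1$. By Birkhoff's theorem it is a convex combination of permutation matrices. The right side of (1) is linear in $(d_{ij})$, so it is an average of the numbers $\sum_i|\alpha_i-\beta_{\sigma(i)}|^2$, and one of these is at most the average. $\blacksquare$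

What changes for other norms? The following result of Bhatia, Davis and McIntosh is known: for every unitarily invariant norm there is a permutation $\sigma$, possibly depending on the norm, with
$$\big\|\operatorname{diag}(\alpha_1-\beta_{\sigma(1)},\dots,\alpha_n-\beta_{\sigma(n)})\big\|\le\frac{\pi}{2}\,\|A-B\|. \tag{2}$$
The constant $\frac\pi2$ is best possible in the sense that no smaller number works for all dimensions and all unitarily invariant norms. For the spectral norm and the Frobenius norm it can be replaced by $1$. The problem we treat is posed in "On Perturbations of Matrix Pencils with Real Spectra. II". It is the conjecture that the constant is $1$ for all Schatten norms between these two: for every $n$, every $p\in[2,\infty]$ and all $n\times n$ unitary $A,B$, some $\sigma$ satisfies $\|\operatorname{diag}(\alpha_i-\beta_{\sigma(i)})\|_p\le\|A-B\|_p$.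

We shall prove that this is true, that for $2<p<\infty$ the inequality is strict for an optimal $\sigma$ unless $A$ and $B$ commute, and that the range $p\ge2$ cannot be enlarged.

## Where the averaging argument stops for $p>2$

The natural first attempt is to replace (1) by the inequality
$$\sum_{i,j}d_{ij}|\alpha_i-\beta_j|^p\le\|A-B\|_p^p, \tag{3}$$
after which Birkhoff's theorem would finish as before. One gets quite close. Put $X=A-B$ and let $e_k$ be an orthonormal eigenbasis of $X^*X$ with eigenvalues $s_k^2$. For $p\ge2$, convexity of $t\mapsto t^{p/2}$ gives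
$$\|Xb_j\|^p=\Big(\sum_k|\langle e_k,b_j\rangle|^2s_k^2\Big)^{p/2}\le\sum_k|\langle e_k,b_j\rangle|^2s_k^p ,$$
and summing over $j$ yields $\sum_j\|Xb_j\|^p\le\|X\|_p^p$. Since $\|Xb_j\|^2=\sum_id_{ij}|\alpha_i-\beta_j|^2$, we obtain
$$\sum_j\Big(\sum_id_{ij}|\alpha_i-\beta_j|^2\Big)^{p/2}\le\|A-B\|_p^p .$$
To reach (3) we would have to pull the power inside the inner sum, but convexity says $(\sum_id_{ij}t_i)^{p/2}\le\sum_id_{ij}t_i^{p/2}$, which is the wrong direction.

This is not a defect of the technique: (3) is false for every $p>2$. Take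
$$A=\begin{pmatrix}1&0\\0&-1\end{pmatrix},\qquad B=\begin{pmatrix}0&1\\1&0\end{pmatrix}.$$
Both have eigenvalues $\pm1$, and all $d_{ij}=\frac12$, so the left side of (3) is $\frac12(0+2^p+2^p+0)=2^p$. On the other hand $A-B$ is Hermitian with $(A-B)^2=2I$, so both singular values are $\sqrt2$ and $\|A-B\|_p^p=2^{1+p/2}$, which is less than $2^p$ when $p>2$. The conjectured inequality of course holds here, with a matching of cost $0$. So the average over all matchings is too large, and we need a way to go from $B$ to a *good* matching.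

A commuting pair can be diagonalized in one basis, and there the norm of the difference is exactly the cost of a matching. This suggests moving $B$ along its unitary orbit $\{UBU^*\}$, which does not change its eigenvalues, and asking whether the minimum of $\|A-UBU^*\|_p$ is attained at a matrix that commutes with $A$. We first see what this demands for $2\times2$ matrices.

## Two by two matrices and the conditions (C1), (C2)

**Functions of a unitary matrix.** A $2\pi$-periodic function $g$ acts on a unitary $W=\sum_je^{i\theta_j}v_jv_j^*$ (with $v_j$ orthonormal) by $g[W]=\sum_jg(\theta_j)v_jv_j^*$. For instance, if $W=\operatorname{diag}(1,-1)$, then $g[W]=\operatorname{diag}(g(0),g(\pi))$; when $g(0)=g(\pi)=0$ this is the zero matrix, so $g[W]$ may forget the difference between eigenvalues of $W$.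

For $1\le p<\infty$ let $f(\theta)=|1-e^{i\theta}|^p=|2\sin(\theta/2)|^p$. Since $A-B=A(I-A^*B)$ and $I-A^*B$ is normal, the singular values of $A-B$ are the numbers $|1-e^{i\theta_j}|$, where $e^{i\theta_j}$ are the eigenvalues of $A^*B$. Hence
$$\|A-B\|_p^p=\operatorname{tr}f[A^*B]. \tag{4}$$
Likewise $|e^{ia}-e^{ib}|^p=f(b-a)$.

**Coordinates for a pair of $2\times 2$ unitaries.** Multiplying $A$ and $B$ by the same unimodular scalar changes nothing, so let $\det A=1$. In an eigenbasis of $A$ we have $A=\operatorname{diag}(e^{i\mu},e^{-i\mu})$ with $\mu\in[0,\pi]$, and $B=e^{ic}B_0$ with $\det B_0=1$, $B_0=V\operatorname{diag}(e^{i\nu},e^{-i\nu})V^*$, $V$ unitary, $\nu\in[0,\pi]$. With $d=|V_{11}|^2=|V_{22}|^2$ the diagonal entries of $B_0$ are $de^{i\nu}+(1-d)e^{-i\nu}$ and $(1-d)e^{i\nu}+de^{-i\nu}$, so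
$$\operatorname{tr}(A^*B_0)=e^{-i\mu}\big(de^{i\nu}+(1-d)e^{-i\nu}\big)+e^{i\mu}\big((1-d)e^{i\nu}+de^{-i\nu}\big)=2d\cos(\mu-\nu)+2(1-d)\cos(\mu+\nu).$$
Since $\det(A^*B_0)=1$, the eigenvalues of $A^*B_0$ are $e^{\pm iw}$ with $w\in[0,\pi]$ and
$$\cos w=d\cos(\mu-\nu)+(1-d)\cos(\mu+\nu). \tag{5}$$
So $A^*B$ has eigenvalues $e^{i(c\pm w)}$, and with
$$g(w)=f(c+w)+f(c-w)$$
we get $\|A-B\|_p^p=g(w)$. The two matchings of $e^{\pm i\mu}$ with $e^{i(c\pm\nu)}$ have angle differences $c\pm(\mu-\nu)$ and $c\pm(\mu+\nu)$, so they cost $g(\mu-\nu)$ and $g(\mu+\nu)$. By (5), $w$ lies between two endpoints, and the endpoints correspond exactly to the two matchings. *The $2\times2$ problem asks whether $g$ on an interval is minimized at an endpoint.*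

It suffices that $g$ has no local minimum in $(0,\pi)$. With $h=f'$ and enough smoothness,
$$g'(w)=h(c+w)-h(c-w),\qquad g''(w)=h'(c+w)+h'(c-w).$$
So whenever $h$ takes the same value at two different angles, we want the sum of the two slopes to be negative. This is what we now formalize.

Let $f:\mathbb R\to\mathbb R$ be any $C^2$, even, $2\pi$-periodic function and $h=f'$. Then $h$ is odd and $2\pi$-periodic, $h'$ is even, $h(0)=0$, and $h(\pi)=h(-\pi)=-h(\pi)$ gives $h(\pi)=0$. Assume:

* **(C1)** for some $x_0\in(0,\pi)$, $h$ is strictly increasing on $[0,x_0]$ and strictly decreasing on $[x_0,\pi]$;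
* **(C2)** if $0\le x<x_0<y\le\pi$ and $h(x)=h(y)$, then $h'(x)+h'(y)<0$.

**Example.** For $p=2$, $f(\theta)=2-2\cos\theta$ and $h=2\sin\theta$. Here (C1) holds with $x_0=\frac\pi2$, and $h(x)=h(y)$ means $y=\pi-x$, so $h'(x)+h'(y)=0$: (C2) fails, but only just. For $p=4$, $f=4(1-\cos\theta)^2$, $h=8(1-\cos\theta)\sin\theta$ and $h'=8(1-\cos\theta)(1+2\cos\theta)$, so (C1) holds with $x_0=\frac{2\pi}3$.

**Lemma 2 (two solutions).** Assume (C1). For each real $\eta$ the equation $h(\theta)=\eta$ has at most two solutions in $(-\pi,\pi]$. If there are two, they are $\epsilon x$ and $\epsilon y$ modulo $2\pi$, with $\epsilon=\pm1$, $0\le x<x_0<y\le\pi$ and $h(x)=h(y)$.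

*Proof.* By (C1) and $h(0)=h(\pi)=0$ we have $h>0$ on $(0,\pi)$, so by oddness $h<0$ on $(-\pi,0)$. If $\eta>0$, all solutions lie in $(0,\pi)$, with at most one in $[0,x_0]$ and at most one in $[x_0,\pi]$. The strict maximum of $h$ on $[0,\pi]$ is at $x_0$, so if $x_0$ is a solution it is the only one; two solutions therefore satisfy $x<x_0<y$. If $\eta<0$, apply this to $-\theta$ and $-\eta$, with $\epsilon=-1$. If $\eta=0$, the solutions are $0$ and $\pi$; take $\epsilon=1$. $\blacksquare$

**The case $n=2$, done by hand.** Let $f$ satisfy (C1) and (C2), and suppose that the $2\times2$ unitaries $A,B$ do not commute. In the coordinates above neither matrix is scalar, so $\mu,\nu\in(0,\pi)$; and $0<d<1$, since otherwise $B$ would be diagonal. As $\cos(\mu-\nu)-\cos(\mu+\nu)=2\sin\mu\sin\nu>0$, (5) puts $w$ strictly between $w_-=|\mu-\nu|$ and the number $w_+\in[0,\pi]$ with $\cos w_+=\cos(\mu+\nu)$. Suppose $g$ had its minimum over $[w_-,w_+]$ at an interior point $w^*$. Then $g'(w^*)=0$ gives $h(c+w^*)=h(c-w^*)$, and the angles $c\pm w^*$ differ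 modulo $2\pi$ because $0<w^*<\pi$. By Lemma 2 they are $\epsilon x,\epsilon y$ modulo $2\pi$ in some order, and since $h'$ is even, $g''(w^*)=h'(x)+h'(y)<0$ by (C2). That is impossible at an interior minimum. So $g(w)>\min\{g(\mu-\nu),g(\mu+\nu)\}$ (note that $g$ is even and $2\pi$-periodic): a matching is strictly cheaper than $\operatorname{tr}f[A^*B]$.

For $p=2$ one has $g(w)=4-4\cos c\cos w$, which is affine in $\cos w$, hence in $d$; this is the averaging of Proposition 1. Two things remain. We must verify (C1) and (C2) for $|2\sin(\theta/2)|^p$ with $p>2$, and we must find a substitute for the single parameter $w$ when $n>2$.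

## The slope condition for $|2\sin(\theta/2)|^p$

Let $p>1$, $q=p-1$, $f(\theta)=|2\sin(\theta/2)|^p$, and let $x_p\in(0,\pi)$ be given by $\tan^2(x_p/2)=q$. On $[0,\pi]$,
$$h(\theta)=p2^{p-1}\sin^q(\theta/2)\cos(\theta/2),$$
and logarithmic differentiation gives, on $(0,\pi)$,
$$h'(\theta)=\tfrac12h(\theta)\big[q\cot(\theta/2)-\tan(\theta/2)\big]. \tag{6}$$
The bracket is positive for $\theta<x_p$ and negative for $\theta>x_p$, so $h$ is strictly increasing on $[0,x_p]$ and strictly decreasing on $[x_p,\pi]$.

**Lemma 3.** Let $0<x<x_p<y<\pi$ and $h(x)=h(y)$. Then $h'(x)+h'(y)<0$ if $p>2$, and $h'(x)+h'(y)>0$ if $1<p<2$.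

*Proof.* **Step 1: reduce the sign to a product of tangents.** Put $u=x/2$, $v=y/2$ and $\eta=h(x)=h(y)>0$. Since $\cot u+\cot v=(\tan u+\tan v)/(\tan u\tan v)$, (6) gives
$$h'(x)+h'(y)=\frac\eta2(\tan u+\tan v)\Big(\frac q{\tan u\tan v}-1\Big). \tag{7}$$
So we must decide whether $\tan u\tan v$ is larger or smaller than $q$.

**Step 2: use the variable $s=\ln\tan u$,** in which the comparison of $\tan u\tan v$ with $q$ becomes one of $s_u+s_v$ with $\ln q$. From $\sin u=e^s/\sqrt{1+e^{2s}}$ and $\cos u=1/\sqrt{1+e^{2s}}$,
$$\ln(\sin^qu\cos u)=\psi(s):=qs-\frac{q+1}2\ln(1+e^{2s}),\qquad \psi'(s)=\frac{q-e^{2s}}{1+e^{2s}} .$$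
Let $s_0=\frac12\ln q$; then $\psi$ is strictly increasing on $(-\infty,s_0)$ and strictly decreasing on $(s_0,\infty)$. The points $s_u=\ln\tan u$ and $s_v=\ln\tan v$ satisfy $s_u<s_0<s_v$ and $\psi(s_u)=\psi(s_v)$.

**Step 3: measure the asymmetry of $\psi$ about its peak.** For $r>0$ and $E=e^{2r}$,
$$\psi'(s_0+r)=\frac{q(1-E)}{1+qE},\qquad\psi'(s_0-r)=\frac{q-q/E}{1+q/E}=\frac{q(E-1)}{E+q},$$
so
$$\frac{d}{dr}\big[\psi(s_0+r)-\psi(s_0-r)\big]=q(E-1)\Big[\frac1{E+q}-\frac1{1+qE}\Big]=\frac{q(q-1)(E-1)^2}{(1+qE)(E+q)},$$
because $1+qE-E-q=(q-1)(E-1)$. The bracket vanishes at $r=0$. Hence $\psi(s_0+r)-\psi(s_0-r)$ has, for $r>0$, the sign of $q-1$.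

**Step 4: conclude.** Let $r=s_0-s_u>0$. If $q>1$, then $\psi(s_0+r)>\psi(s_0-r)=\psi(s_u)=\psi(s_v)$. Since $\psi$ decreases strictly on $(s_0,\infty)$, $s_v>s_0+r$, so $s_u+s_v>2s_0=\ln q$, i.e. $\tan u\tan v>q$, and (7) is negative. If $q<1$, then $\psi(s_0+r)<\psi(s_v)$, so $s_v<s_0+r$, $\tan u\tan v<q$, and (7) is positive. $\blacksquare$

**Corollary 4.** For $2<p<\infty$, the function $f(\theta)=|2\sin(\theta/2)|^p$ is $C^2$, even, $2\pi$-periodic and satisfies (C1) and (C2) with $x_0=x_p$.

*Proof.* Evenness and periodicity are clear. With $s=\sin(\theta/2)$ and $c=\cos(\theta/2)$ we have $f'=p2^{p-1}|s|^{p-2}sc$ everywhere, and where $s\ne0$,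
$$f''=p2^{p-2}\big[(p-1)|s|^{p-2}c^2-|s|^p\big].$$
Because $p>2$, the right side extends continuously by $0$ to the points where $s=0$; $f'$ is continuous there, so by the mean value theorem $f''$ exists there with this value. Thus $f\in C^2$. (C1) was shown after (6). For (C2), if $x>0$ and $y<\pi$ use Lemma 3. If $x=0$ or $y=\pi$, then $h(x)=h(y)=0$, which forces $x=0$ and $y=\pi$, and $h'(0)+h'(\pi)=0-p2^{p-2}<0$. $\blacksquare$

## Local minimizers on the unitary orbit: first variation

We now treat all $n$.

**Theorem 5.** Let $f:\mathbb R\to\mathbb R$ be $C^2$, even, $2\pi$-periodic and satisfy (C1) and (C2). Let $A,B$ be $n\times n$ unitary and $\Phi(U)=\operatorname{tr}f[A^*UBU^*]$ for $U\in U(n)$. If $U_0$ is a local minimizer of $\Phi$, then $U_0BU_0^*$ commutes with $A$.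

The proof occupies this section and the next. Replacing $B$ by $U_0BU_0^*$ replaces $\Phi$ by $U\mapsto\Phi(UU_0)$, so we may assume $U_0=I$, and we must show $AB=BA$. Put $W=A^*B$, so $B=AW$ and $A=BW^*$.

**Step 1: differentiate eigenangles.** The purpose is to have formulas that remain correct when $W$ has multiple eigenvalues. For Hermitian $H$ let
$$W(t)=A^*e^{itH}Be^{-itH},$$
a real-analytic curve of unitaries with $W(0)=W$. Rellich's theorem says that a real-analytic family of Hermitian matrices in one real parameter has real-analytic eigenvalues and real-analytic orthonormal eigenvectors. To use it for $W(t)$, pick $|\zeta|=1$ with $\zeta\notin\operatorname{spec}W(0)$ and consider, near $t=0$, the matrices $i(\zeta+W(t))(\zeta-W(t))^{-1}$. If $\zeta=e^{i\omega}$ and $e^{i\theta}$ is an eigenvalue of $W(t)$, the corresponding eigenvalue is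
$$i\,\frac{e^{i\omega}+e^{i\theta}}{e^{i\omega}-e^{i\theta}}=\cot\frac{\omega-\theta}2\in\mathbb R ,$$
so the family is Hermitian, it is analytic, and $\theta$ is recovered analytically from this eigenvalue. Hence there are real-analytic $\theta_j(t)$ and orthonormal $v_j(t)$ with $W(t)v_j(t)=e^{i\theta_j(t)}v_j(t)$.

Let $M(t)=-iW'(t)W(t)^*$. Differentiating $WW^*=I$ shows that $W'W^*$ is skew-Hermitian, so $M$ is Hermitian, and $W'=iMW$. Differentiate $Wv_j=e^{i\theta_j}v_j$ and pair with $v_i$, using $\langle v_i,Wv_j'\rangle=\langle W^*v_i,v_j'\rangle=e^{i\theta_i}\langle v_i,v_j'\rangle$: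
$$ie^{i\theta_j}\langle v_i,Mv_j\rangle+e^{i\theta_i}\langle v_i,v_j'\rangle=i\theta_j'e^{i\theta_j}\delta_{ij}+e^{i\theta_j}\langle v_i,v_j'\rangle .$$
For $i=j$, and for $i\ne j$ with $e^{i\theta_i}=e^{i\theta_j}$, the terms with $v_j'$ cancel. Therefore
$$\theta_j'=\langle v_j,Mv_j\rangle,\qquad\langle v_i,Mv_j\rangle=0\ \text{ if }i\ne j,\ e^{i\theta_i}=e^{i\theta_j}. \tag{8}$$
The second statement says that the eigenvectors $v_j(0)$ chosen by Rellich's theorem diagonalize the blocks of $M(0)$ on the eigenspaces of $W$.

Finally $W'(0)=iA^*(HB-BH)$, and $W^*=B^*A$, so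
$$M(0)=A^*(HB-BH)W^*=A^*HA-WHW^*=W(B^*HB-H)W^*, \tag{9}$$
the last equality because $WB^*=A^*$.

**Step 2: the first-order condition makes $h[W]$ commute with $A$ and $B$.** Let $\varphi(t)=\Phi(e^{itH})=\sum_jf(\theta_j(t))$. Since $t=0$ is a local minimum, (8), (9) and $W^*h[W]W=h[W]$ give
$$0=\varphi'(0)=\sum_jh(\theta_j)\langle v_j,M(0)v_j\rangle=\operatorname{tr}\big(h[W]M(0)\big)=\operatorname{tr}\big((A\,h[W]\,A^*-h[W])H\big)$$
for all Hermitian $H$. The matrix $A\,h[W]\,A^*-h[W]$ is itself Hermitian, so it is $0$, and $A$ commutes with $h[W]$. So does $W$, hence so does $B=AW$.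

This is not yet enough, because $h$ is not injective. With
$$A=\begin{pmatrix}1&0\\0&i\end{pmatrix},\qquad W=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad B=AW=\begin{pmatrix}0&1\\i&0\end{pmatrix},$$
the eigenvalues of $W$ are $\pm1$, so $h[W]=0$ and every first-order condition holds, while $A$ and $B$ do not commute. For $f(\theta)=|2\sin(\theta/2)|^p$ with $p>2$ the identity is not a minimizer here: $\Phi(I)=f(0)+f(\pi)=2^p$, whereas $B$ has eigenvalues $\pm e^{i\pi/4}$ and matching $1$ with $e^{i\pi/4}$ and $i$ with $-e^{i\pi/4}$ costs $f(\frac\pi4)+f(\frac{3\pi}4)=2^p\big(\sin^p\frac\pi8+\cos^p\frac\pi8\big)<2^p$. The second variation must detect this.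

**Step 3: reduce to an irreducible block with two eigenvalues.** A subspace invariant under a unitary matrix is mapped onto itself, so it is invariant under the adjoint too, and so is its orthogonal complement; thus invariant subspaces are reducing. By Step 2, each eigenspace of the Hermitian matrix $h[W]$ reduces $A$ and $B$. So we can decompose $\mathbb C^n$ orthogonally into subspaces $E\ne0$ that are invariant under $A$ and $B$, minimal with this property, and each contained in an eigenspace of $h[W]$. If every $E$ has dimension $1$, then $A$ and $B$ are diagonal in a common orthonormal basis, so they commute and we are done.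

Suppose some $E$ has $\dim E\ge2$; we look for a contradiction. From here on $A,B,W$ denote the restrictions to $E$. There is a constant $\eta$ with $h(\theta)=\eta$ for every eigenangle $\theta$ of $W$. The matrix $W$ is not scalar: if $W=\lambda I$, then $B=\lambda A$, and a single eigenvector of $A$ would span a smaller invariant subspace. By Lemma 2, $W$ has exactly two eigenvalues,
$$e^{i\epsilon x},\ e^{i\epsilon y},\qquad \epsilon=\pm1,\quad0\le x<x_0<y\le\pi,\quad h(x)=h(y). \tag{10}$$
Let $P$ and $Q=I-P$ be the corresponding spectral projections on $E$; both are nonzero.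

The block looks like the $2\times2$ case at a critical point of $g$. There, the fatal motion was to push the angles near $\epsilon x$ and $\epsilon y$ apart at equal speed. Now the eigenvalues may be multiple, and it is not clear which motions of the eigenangles can be produced by some $H$.

## Second variation on an irreducible block

**Step 4: the second derivative sees only two blocks.** Let $H$ be Hermitian on $E$, extended by $0$ to $E^\perp$. Then $W(t)$ is reduced by $E$ and constant on $E^\perp$, so $\Phi(e^{itH})=\text{const}+\varphi_E(t)$, where $\varphi_E(t)=\sum_jf(\theta_j(t))$ over the $\dim E$ eigenangles of $W(t)|_E$. Formulas (8) and (9) hold on $E$. As $f$ is $C^2$ and the $\theta_j$ are analytic,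
$$\varphi_E''(0)=\sum_jh'(\theta_j)\,\theta_j'(0)^2+\sum_jh(\theta_j)\,\theta_j''(0).$$
In the last sum all $h(\theta_j(0))$ equal $\eta$. The determinant of $W(t)|_E$ is constant, so the continuous function $\sum_j\theta_j(t)$ is constant modulo $2\pi$, hence constant, and $\sum_j\theta_j''(0)=0$. The last sum vanishes.

In the first sum, $h'(\theta_j)$ is $h'(x)$ or $h'(y)$ because $h'$ is even and $2\pi$-periodic. The $v_j(0)$ with eigenvalue $e^{i\epsilon x}$ form an orthonormal basis of $\operatorname{ran}P$, and by (8) the matrix of $PM(0)P$ in it is diagonal with entries $\theta_j'(0)$. So those $\theta_j'(0)^2$ add up to $\|PM(0)P\|_2^2$, and similarly for $Q$. With $K=B^*HB-H$ we have $M(0)=WKW^*$ by (9), and $P,Q$ commute with $W$, so $PM(0)P=W(PKP)W^*$ has the same Frobenius norm as $PKP$. Altogether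
$$\varphi_E''(0)=h'(x)\|PKP\|_2^2+h'(y)\|QKQ\|_2^2,\qquad K=B^*HB-H. \tag{11}$$
If $PKP$ and $QKQ$ both have norm $1$, we get $h'(x)+h'(y)<0$. The difficulty is that $K$ is not arbitrary: it must have the form $B^*HB-H$. But the off-diagonal blocks $PKQ$, $QKP$ do not enter (11), so they are free to be used as corrections. The next step shows that, thanks to irreducibility, this freedom suffices.

**Step 5: which diagonal blocks are attainable.** Let $\mathrm{Herm}(E)$ be the real inner-product space of Hermitian operators on $E$ with $\langle X,Y\rangle=\operatorname{tr}XY$. The linear map $O:H\mapsto B^*HB$ is orthogonal, with $O^TZ=BZB^*$. Since $\operatorname{ran}T=(\ker T^T)^\perp$ for a linear map $T$ in finite dimension,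
$$\operatorname{ran}(O-1)=\mathcal C^\perp,\qquad\mathcal C=\{Z\in\mathrm{Herm}(E):BZ=ZB\}.$$
Let $\mathcal V=\{R\in\mathrm{Herm}(E):R=PRQ+QRP\}$ be the space of off-diagonal operators. Its elements are $X+X^*$ with $X=PXQ$ arbitrary, and $\operatorname{tr}\big(Z(X+X^*)\big)=2\operatorname{Re}\operatorname{tr}(ZX)=2\operatorname{Re}\operatorname{tr}(QZP\,X)$. This vanishes for all such $X$ exactly when $QZP=0$, equivalently $PZQ=0$. So
$$\mathcal V^\perp=\{Z\in\mathrm{Herm}(E):PZQ=0\}=\{Z\in\mathrm{Herm}(E):ZP=PZ\}.$$
Let $Z\in\mathcal C\cap\mathcal V^\perp$. Then $Z$ commutes with $B$ and with $P$, hence with $W=e^{i\epsilon x}P+e^{i\epsilon y}Q$, hence with $A=BW^*$. Every eigenspace of $Z$ is therefore invariant under $A$ and $B$, and by minimality of $E$ it equals $E$; so $Z$ is a real multiple of $I$. Conversely real multiples of $I$ lie in $\mathcal C\cap\mathcal V^\perp$. Since $X^\perp+Y^\perp=(X\cap Y)^\perp$ for subspaces,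
$$\operatorname{ran}(O-1)+\mathcal V=\mathcal C^\perp+\mathcal V=(\mathcal C\cap\mathcal V^\perp)^\perp=\{S\in\mathrm{Herm}(E):\operatorname{tr}S=0\}. \tag{12}$$
In words: modulo off-diagonal terms, every traceless operator has the form $B^*HB-H$.

**Step 6: choose $H$ and reach the contradiction.** Let $e$ be a unit vector in $\operatorname{ran}P$ and $e'$ a unit vector in $\operatorname{ran}Q$, and let $S=ee^*-e'e'^*$. It is traceless, so by (12) $S=K+R$ with $R\in\mathcal V$ and $K=B^*HB-H$ for some Hermitian $H$ on $E$. As $PRP=QRQ=0$,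
$$PKP=PSP=ee^*,\qquad QKQ=QSQ=-e'e'^* ,$$
both of Frobenius norm $1$. By (11), (10) and (C2),
$$\varphi_E''(0)=h'(x)+h'(y)<0 ,$$
which contradicts the local minimality of $\Phi$ at $I$. Hence every block $E$ has dimension $1$, and $A$ and $B$ commute. This proves Theorem 5. $\blacksquare$

The strict inequality in (C2) is needed: for $f(\theta)=2-2\cos\theta$, the case $p=2$, the conclusion of Theorem 5 fails. Take $A=\operatorname{diag}(i,-i)$ and $B=\begin{pmatrix}0&1\\1&0\end{pmatrix}$. For every unitary $U$, $\operatorname{tr}(A^*UBU^*)$ is $-i$ times the trace of a product of two Hermitian matrices, so it is purely imaginary and $\Phi(U)=\|A-UBU^*\|_2^2=4-2\operatorname{Re}\operatorname{tr}(A^*UBU^*)=4$. Every $U$ is a minimizer, but $AB=-BA\ne BA$.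

## The constant is $1$ for $2\le p\le\infty$

**Theorem 6.** Let $A,B$ be $n\times n$ unitary with eigenvalues $\alpha_i,\beta_i$. For every $p\in[2,\infty]$ there is a permutation $\sigma$ with
$$\|\operatorname{diag}(\alpha_i-\beta_{\sigma(i)})\|_p\le\|A-B\|_p .$$
If $2<p<\infty$ and $AB\ne BA$, then $\sigma$ can be chosen so that the inequality is strict.

*Proof.* **Step 1: $2<p<\infty$.** Let $f(\theta)=|2\sin(\theta/2)|^p$. By (4) applied to $A$ and $UBU^*$,
$$\Phi(U)=\operatorname{tr}f[A^*UBU^*]=\|A-UBU^*\|_p^p ,$$
which is continuous on the compact group $U(n)$, so it has a global minimizer $U_0$. By Corollary 4 and Theorem 5, $A$ and $U_0BU_0^*$ commute. Diagonalize both in one orthonormal basis, ordered so that $A$ becomes $\operatorname{diag}(\alpha_i)$. Then $U_0BU_0^*$, which has the eigenvalues of $B$, becomes $\operatorname{diag}(\beta_{\sigma(i)})$ for some permutation $\sigma$, and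
$$\sum_i|\alpha_i-\beta_{\sigma(i)}|^p=\Phi(U_0)\le\Phi(I)=\|A-B\|_p^p . \tag{13}$$

**Step 2: strictness.** If equality holds in (13), then $I$ is also a global minimizer, and Theorem 5 with $U_0=I$ gives $AB=BA$. So the inequality is strict when $AB\ne BA$.

**Step 3: the endpoints.** For $p=2$ take $p_k\downarrow2$, and for $p=\infty$ take $p_k\uparrow\infty$, with $2<p_k<\infty$ and permutations $\sigma_k$ from Step 1. There are finitely many permutations, so some $\sigma$ equals $\sigma_k$ for infinitely many $k$. Pass to the limit along these $k$, using that $p\mapsto\|M\|_p$ is continuous on $[1,\infty]$. $\blacksquare$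

Thus the conjecture is true. For $p=2$ this gives Proposition 1 again.

## Failure of the constant $1$ for $1\le p<2$

Lemma 3 changes sign at $p=2$, so for $p<2$ a critical point of $g$ of the type found above is a strict local *minimum*. In dimension two this yields counterexamples, once we know that such a $w$ can be realized strictly between two matchings on either side of it.

**Two-dimensional construction.** Let $0<\varepsilon<w_0$, $w_0+\varepsilon<\pi$ and $c\in\mathbb R$. Use the coordinates of the $2\times2$ section with $\mu=w_0$, $\nu=\varepsilon$: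
$$A=\operatorname{diag}(e^{iw_0},e^{-iw_0}),\qquad B=e^{ic}B_0,\quad B_0=V\operatorname{diag}(e^{i\varepsilon},e^{-i\varepsilon})V^*,$$
with $V$ the real rotation by $\phi$, so $d=\cos^2\phi$ takes every value in $[0,1]$. The cosine is strictly decreasing on $[0,\pi]$, so $\cos w_0$ lies between $\cos(w_0+\varepsilon)$ and $\cos(w_0-\varepsilon)$, and by (5) we can choose $\phi$ so that $A^*B_0$ has eigenvalues $e^{\pm iw_0}$. Then

* $A^*B$ has eigenvalues $e^{i(c\pm w_0)}$, so $A-B$ has singular values $|1-e^{i(c\pm w_0)}|$;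
* the two matchings of $\{e^{\pm iw_0}\}$ with $\{e^{i(c\pm\varepsilon)}\}$ have angle differences $c\pm(w_0-\varepsilon)$ and $c\pm(w_0+\varepsilon)$ respectively.

**Theorem 7.** For every $1\le p<2$ and $n\ge2$ there are $n\times n$ unitary $A,B$ such that $\|\operatorname{diag}(\alpha_i-\beta_{\sigma(i)})\|_p>\|A-B\|_p$ for every permutation $\sigma$. Hence, for each $n\ge2$ and $p\in[1,\infty]$, the constant $1$ is valid in (2) for $\|\cdot\|_p$ if and only if $p\ge2$.

*Proof.* Let $f(\theta)=|2\sin(\theta/2)|^p$ and $g(w)=f(c+w)+f(c-w)$. For the matrices of the construction $\|A-B\|_p^p=g(w_0)$, and the two matchings cost $g(w_0-\varepsilon)$ and $g(w_0+\varepsilon)$. So for $n=2$ we need $c,w_0,\varepsilon$ with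
$$g(w_0)<\min\{g(w_0-\varepsilon),\,g(w_0+\varepsilon)\}. \tag{14}$$

**Step 1: $n=2$, $1<p<2$.** Take $y>x_p$ close to $x_p$. Since $h(0)=0<h(y)<h(x_p)$, there is $x\in(0,x_p)$ with $h(x)=h(y)$. Let $c=\frac{x+y}2$ and $w_0=\frac{y-x}2$, so $c+w_0=y$ and $c-w_0=x$; $f$ is smooth near $x$ and $y$. Then $g'(w_0)=h(y)-h(x)=0$, and $g''(w_0)=h'(y)+h'(x)>0$ by Lemma 3. So (14) holds for all small $\varepsilon>0$.

**Step 2: $n=2$, $p=1$.** Now $f(\theta)=2|\sin(\theta/2)|$ has a corner at $0$, and we place the minimum there. Let $c=w_0\in(0,\frac\pi4)$ and $0<\varepsilon<c$. Then $g(c)=2\sin c=4\sin\frac c2\cos\frac c2$, and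
$$g(c-\varepsilon)=2\sin\big(c-\tfrac\varepsilon2\big)+2\sin\tfrac\varepsilon2=4\sin\tfrac c2\cos\tfrac{c-\varepsilon}2>g(c),$$
$$g(c+\varepsilon)=2\sin\big(c+\tfrac\varepsilon2\big)+2\sin\tfrac\varepsilon2=4\sin\tfrac{c+\varepsilon}2\cos\tfrac c2>g(c),$$
by the sum-to-product formula and monotonicity of sine and cosine on $[0,\frac\pi2]$. So (14) holds.

**Step 3: $n\ge3$.** We pad both matrices by a block that the matching cannot use profitably. Add to both $A$ and $B$ the direct summand $zI_{n-2}$ with $z=e^{i(\pi+c/2)}$. Then $\|A-B\|_p^p=g(w_0)$ is unchanged. Write $\alpha_1,\alpha_2$ and $\beta_1,\beta_2$ for the eigenvalues of the $2\times2$ blocks. A matching that sends neither $\alpha_1$ nor $\alpha_2$ to a $z$ costs $g(w_0\pm\varepsilon)>g(w_0)$. Any other matching sends some $\alpha_i$ ($i\le2$) to a $z$; then at most one of $\beta_1,\beta_2$ is the partner of an $\alpha_i$ with $i\le2$, so some $z$ is sent to some $\beta_j$ ($j\le2$). Hence it costs at least $|\alpha_i-z|^p+|z-\beta_j|^p$.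

If $1<p<2$, let $y\downarrow x_p$ and $\varepsilon\to0$. Because $h$ is continuous and strictly monotone on each side of $x_p$, also $x\to x_p$, so $c\to x_p$ and $w_0\to0$. Then $\alpha_i\to1$, $\beta_j\to e^{ix_p}$ and $z\to e^{i(\pi+x_p/2)}$, so the lower bound tends to $f(\pi+\frac{x_p}2)+f(\pi-\frac{x_p}2)=2f(\pi-\frac{x_p}2)$, while $g(w_0)\to2f(x_p)$. Since $\tan^2(x_p/2)=p-1<1$, we have $x_p<\frac\pi2<\pi-\frac{x_p}2<\pi$, and $f$ is strictly increasing on $[0,\pi]$, so $f(x_p)<f(\pi-\frac{x_p}2)$.

If $p=1$, let $c=w_0\to0$, with $0<\varepsilon<c$. Then $\alpha_i\to1$, $\beta_j\to1$, $z\to-1$, so the lower bound tends to $2f(\pi)=4$, while $g(w_0)=2\sin c\to0$.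

In both cases fix $c,w_0$ with these parameters close enough to the limit and then $\varepsilon$ small enough: every matching costs strictly more than $\|A-B\|_p^p$. The "if and only if" follows together with Theorem 6. $\blacksquare$

## A Q-norm for which the constant $1$ fails

**Definition.** A unitarily invariant norm $N$ is a **Q-norm** if $N(M)^2=N'(M^*M)$ for some unitarily invariant norm $N'$. For example, for $p\ge2$ the Schatten $p$-norm is one, because $\|M\|_p^2=\|M^*M\|_{p/2}$ (with $\infty/2=\infty$). One may ask whether Theorem 6 holds for all of them. It does not.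

**Proposition 8.** Let $\frac12<\kappa<1$ and $N(M)=\max(\|M\|_\infty,\sqrt\kappa\,\|M\|_2)$. This is a Q-norm, since $N(M)^2=\max(\|M^*M\|_\infty,\kappa\|M^*M\|_1)$. There are $2\times2$ unitary $A,B$ with $N(\operatorname{diag}(\alpha_i-\beta_{\sigma(i)}))>N(A-B)$ for both permutations $\sigma$.

*Proof.* The maximum of two unitarily invariant norms is again one, so the first claim is clear. For the second we use the two-dimensional construction, and look for an interior minimum at a point where the two competitors in the maximum cross.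

Choose $c\in(0,\frac\pi2)$ with $\kappa(1+\cos^2c)<1$; this is possible because $\kappa<1$. Let $w\in[\pi-c,\pi]$ and consider a matrix with singular values $|1-e^{i(c\pm w)}|$, whose squares are $2-2\cos(c\pm w)$. Since $\cos(c-w)-\cos(c+w)=2\sin c\sin w\ge0$, the larger square is $2-2\cos(c+w)$, and the sum of the squares is $4-4\cos c\cos w$. So $N^2=G(w):=\max(g_1(w),g_2(w))$ with
$$g_1(w)=2-2\cos(c+w),\qquad g_2(w)=4\kappa(1-\cos c\cos w).$$
On $[\pi-c,\pi]$ the angle $c+w$ runs over $[\pi,\pi+c]$, so $g_1$ decreases strictly from $4$ to $2+2\cos c$. The function $g_2$ increases strictly from $4\kappa(1+\cos^2c)<4$ to $4\kappa(1+\cos c)>2+2\cos c$, the last inequality because $\kappa>\frac12$. So $g_1$ and $g_2$ cross at exactly one interior point $w_0$. To the left of $w_0$ we have $G\ge g_1>g_1(w_0)=G(w_0)$, and to the right $G\ge g_2>g_2(w_0)=G(w_0)$.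

Apply the two-dimensional construction with this $c$ and $w_0$, and with $\varepsilon>0$ so small that $\varepsilon<w_0$ and $w_0\pm\varepsilon\in(\pi-c,\pi)$. Then $N(A-B)^2=G(w_0)$, and the two matchings give diagonal matrices with $N^2=G(w_0-\varepsilon)$ and $N^2=G(w_0+\varepsilon)$, both larger than $G(w_0)$. $\blacksquare$
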